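
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Vectors of density close to $1$ that are not $m$-schedulable:\\
a disproof of a conjecture on pinwheel scheduling}


\begin{abstract}
A vector $(v_1,\dots,v_n)$ of integers $2\le v_1\le\dots\le v_n$ is $m$-schedulable if
some doubly-infinite sequence over $\{1,\dots,n\}$ has at least $m$ terms equal to $i$ among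
any $mv_i$ contiguous terms, for every $i$. It was conjectured that for every $m\ge2$ the condition
$\sum 1/v_i\le 1-\frac1{(m+1)(m+2)}$ is sufficient. We disprove this: an explicit
vector with $18$ entries is a counterexample for $379\le m\le412$, and the statement fails for
every $m\ge106380$. Let $\beta_m$ be the supremum of the densities that guarantee
$m$-schedulability. We show that $1-\beta_m\le\frac1{m+1}$ for every $m$, and that for large $m$ this
bound is sharp up to a power of $\log m$. So $1-\beta_m$ is $m^{-1+o(1)}$ and not of order $m^{-2}$. The
obstruction is a weighted count of occurrences, with weights taken from products of the polynomials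
$1+z+\dots+z^{q-1}$.
\end{abstract}

\section{The question and the answer}

Let $V$ be the set of all finite vectors $v=(v_1,\dots,v_n)$, $n\ge1$, of integers with
$2\le v_1\le v_2\le\dots\le v_n$, and put $[n]=\{1,\dots,n\}$. The \emph{density} of $v$ is
\[
d(v)=\frac1{v_1}+\dots+\frac1{v_n}.
\]
Let $m$ be a positive integer. The vector $v$ is \emph{$m$-schedulable} if there is a
doubly-infinite sequence $(s_t)_{t\in\mathbb Z}$ of members of $[n]$ in which, for each
$i\in[n]$, every $mv_i$ contiguous terms contain at least $m$ terms equal to $i$. We call $t$ a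
\emph{time} and $i$ a \emph{symbol}. Thus one task is performed at each time, and task $i$ asks for
the fraction $1/v_i$ of all times; the parameter $m$ says over how long a stretch this fraction may
be averaged. A window of length $kmv_i$ is a disjoint union of $k$ windows of length $mv_i$, so an
$m$-schedulable vector is also $km$-schedulable.

An $m$-schedulable vector has $d(v)\le1$: if $L$ is the least common multiple of the $v_i$, a window
of length $mL$ contains at least $mL/v_i$ symbols $i$ for each $i$, hence $mL\,d(v)\le mL$. How much
less than $1$ must the density be before a schedule is certain to exist? A number $b$ is a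
\emph{density $m$-guarantee} for $V$ if every $v\in V$ with $d(v)\le b$ is $m$-schedulable. Let
$\beta_m$ be the supremum of all density $m$-guarantees.

It is known that no $b>1-\frac1{(m+1)(m+2)}$ is a density $m$-guarantee when $m\ge2$. The number
is
\[
1-\frac1{(m+1)(m+2)}=\frac m{m+1}+\frac1{m+2},
\]
the density of the vector with $m$ entries $m+1$ and one entry $m+2$. This vector is $m$-schedulable,
by repeating its $m+1$ symbols cyclically, but adding one more entry, however large, destroys
$m$-schedulability (Proposition~\ref{prop:known} below; for $m=1$ the enlarged vectors are $(2,3,N)$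
and the number is $\frac56$). It is natural to guess that nothing worse happens. The conjecture, posed
in \cite{pinwheel}, is that for every $m\ge2$ the number $1-\frac1{(m+1)(m+2)}$ is the maximum density
$m$-guarantee; that is, that for every $m\ge2$
\begin{equation}\label{eq:conj}
\text{every }v\in V\text{ with }d(v)\le1-\frac1{(m+1)(m+2)}\text{ is $m$-schedulable.}
\end{equation}

\begin{theorem}\label{thm:counter}
The vector
\[
v^*=(14,\;\underbrace{16,\dots,16}_{7},\;\underbrace{18,\dots,18}_{5},\;22,22,22,\;26,26)\in V
\]
has density $d(v^*)=1-\frac1{144144}$ and is not $m$-schedulable for any $m\le412$. Hence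
\eqref{eq:conj} is false for $379\le m\le412$, and the conjecture is false.
\end{theorem}

\begin{theorem}\label{thm:large}
Statement \eqref{eq:conj} is false for every $m\ge106380$. Moreover, as $m\to\infty$,
\[
\Big(\frac14-o(1)\Big)\frac{(\log\log m)^{3/2}}{m(\log m)^{7/2}}\;\le\;1-\beta_m\;\le\;\frac1{m+1}.
\]
The upper bound holds for every $m\ge1$; indeed $\frac m{m+1}$ is a density $m$-guarantee for every
$m\ge1$. Consequently $1-\beta_m=m^{-1+o(1)}$ and $(m+1)(m+2)(1-\beta_m)\to\infty$.
\end{theorem}

We do not decide whether \eqref{eq:conj} holds for $2\le m\le378$ and for $413\le m<106380$. This does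
not affect the conjecture, which concerns all $m\ge2$.

The negative parts of both theorems rest on one obstruction, Theorem~\ref{thm:obstruction}. Its idea is
to count occurrences with weights for which the total excess over the required number of occurrences
is a fixed small number $H>0$, wherever the weight pattern is placed. If, by sliding the pattern, any
single excess occurrence can be made to cost more than $H$, then there can be no excess at all, which
contradicts $H>0$. Section~\ref{sec:weights} explains the counting device on the vectors $(2,3,N)$,
Section~\ref{sec:obstruction} proves the obstruction, Sections~\ref{sec:counter} and~\ref{sec:large}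
apply it, and Section~\ref{sec:guarantee} proves the guarantee $\frac m{m+1}$ by a matching argument.

\section{Weighted counting}\label{sec:weights}

\begin{example}\label{ex:23N}
Let $m=1$ and $v=(2,3,N)$ with $N\ge3$. Suppose there is a schedule. Give the four times
$t,t+1,t+2,t+3$ the weights $1,2,2,1$. These weights arise in two ways: each time is counted once for
every one of the \emph{three} windows of length $2$ in $[t,t+3]$ that contain it, or once for every one
of the \emph{two} windows of length $3$ in $[t,t+3]$ that contain it. Symbol~$1$ occurs in each window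
of length $2$, so its occurrences have total weight at least $3$. Symbol~$2$ occurs in each window of
length $3$, so its occurrences have total weight at least $2$. The total weight is $6$, so at most $1$
is left for symbol~$3$, whatever $t$ is. But symbol~$3$ occurs at some time $\tau$, and for $t=\tau-1$
it receives weight at least $2$. So $(2,3,N)$ is not $1$-schedulable.
\end{example}

The argument has three ingredients: one weight pattern that is a sum of windows of several lengths at
once; a small total slack; and the freedom to slide the pattern so that an unwanted item gets the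
largest weight. Generating functions produce such patterns. For an integer $q\ge1$ write
\[
[q](z)=1+z+\dots+z^{q-1}.
\]
The weights above are the coefficients of $[2](z)\,[3](z)=1+2z+2z^2+z^3$. For general $m$, single
times are replaced by blocks of $\ell$ consecutive times.

\begin{lemma}\label{lem:weights}
Let $T\subset\mathbb Z$, let $\ell,q\ge1$ and $t$ be integers, and let $R(z)=\sum_kr_kz^k$ be a
polynomial. Write $[q](z)R(z)=\sum_uc_uz^u$. Then
\[
\sum_uc_u\,\big|T\cap[t+u\ell,\,t+(u+1)\ell)\big|
=\sum_kr_k\,\big|T\cap[t+k\ell,\,t+(k+q)\ell)\big|.
\]
\end{lemma}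

\begin{proof}
The window $[t+k\ell,t+(k+q)\ell)$ is the disjoint union of the blocks $[t+u\ell,t+(u+1)\ell)$ with
$u=k,k+1,\dots,k+q-1$. On the right the block with index $u$ is therefore counted with total
coefficient $\sum_{k=u-q+1}^{u}r_k=c_u$, where $r_k=0$ if $z^k$ does not occur in $R$.
\end{proof}

As a first use, here is the upper bound behind the conjecture.

\begin{proposition}\label{prop:known}
Let $m\ge1$ and $N\ge m+2$. The vector with $m$ entries $m+1$, one entry $m+2$ and one entry $N$ is not
$m$-schedulable. Hence no $b>1-\frac1{(m+1)(m+2)}$ is a density $m$-guarantee.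
\end{proposition}

\begin{proof}
Suppose there is a schedule. Let $T_1$ be the set of times of the $m$ symbols with entry $m+1$, let
$T_2$ be the set of times of the symbol with entry $m+2$, and let $T_3$ be the set of times of the last
symbol. Take $\ell=m$ and weight the blocks by the coefficients of $[m+1](z)\,[m+2](z)$. Every window of
length $m(m+1)$ contains at least $m\cdot m$ elements of $T_1$, so by Lemma~\ref{lem:weights} with
$q=m+1$ and $R=[m+2]$ the set $T_1$ has weight at least $(m+2)m^2$. With $q=m+2$ and $R=[m+1]$ we see
that $T_2$ has weight at least $(m+1)m$. All times together have weight $m(m+1)(m+2)$. So $T_3$ has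
weight at most
\[
m\big[(m+1)(m+2)-m(m+2)-(m+1)\big]=m
\]
for every $t$. The coefficient of $z^m$ in $[m+1](z)\,[m+2](z)$ is $m+1$. Since the last symbol occurs
at some time $\tau$, the choice $t=\tau-m\ell$ gives $T_3$ weight at least $m+1$, a contradiction.

The density of the vector is $1-\frac1{(m+1)(m+2)}+\frac1N$, which is at most $b$ when $N$ is large.
\end{proof}

\section{The obstruction}\label{sec:obstruction}

In the proof of Proposition~\ref{prop:known} the unwanted item is a rare symbol. If all entries are of
comparable size there is no rare symbol, but if $d(v)<1$ there is \emph{surplus}: some window must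
contain more symbols than required. Surplus comes in whole units, and a unit of surplus can be made
expensive by sliding, just like a rare symbol.

\begin{example}\label{ex:3455}
The vector $(3,4,5,5)$ has density $\frac13+\frac14+\frac25=\frac{59}{60}$; we show that it is not
$2$-schedulable. Suppose it is. Take blocks of length $\ell=2$ with the coefficients of
$[3](z)[4](z)[5](z)$ as weights; the total weight of all times is $2\cdot60=120$. By
Lemma~\ref{lem:weights} the occurrences of the first symbol are counted by windows of length
$6$, with the coefficients of $[4][5]$, which add up to $20$; each such window contains at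
least $2$ of them, so at least $40$ is required. For the second symbol the windows have length $8$, the
coefficients of $[3][5]$ add up to $15$, and at least $30$ is required. For the last two symbols
together the windows have length $10$, each contains at least $4$ occurrences, the coefficients of
$[3][4]$ add up to $12$, and at least $48$ is required. Since $40+30+48=118$, the weighted surplus is
\emph{exactly} $2$ for every position of the pattern. But the largest coefficients of $[4][5]$, $[3][5]$,
$[3][4]$ are $4$, $3$, $3$. If some window of one of the three kinds contained at least one symbol more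
than required, we could slide the pattern so that this window is counted at least $3$ times, and the
surplus would be at least $3>2$. So no window has surplus and the weighted surplus is $0$, not $2$: a
contradiction.
\end{example}

This does not contradict the conjecture, since $\frac{59}{60}>1-\frac1{3\cdot4}$. But the mechanism is
general.

\begin{theorem}[Obstruction]\label{thm:obstruction}
Let $g,q_1,\dots,q_K\ge1$ be integers. Let $v\in V$ consist of $\mu_i\ge0$ entries equal to $gq_i$
$(i=1,\dots,K)$ and nothing else, and suppose that $\varepsilon:=1-d(v)>0$. Put $A=q_1\cdots q_K$, and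
let $C_i$ be the largest coefficient of $Q_i(z)=\prod_{j\ne i}[q_j](z)$. If
\[
mgA\varepsilon<C_i\qquad\text{for every }i=1,\dots,K,
\]
then $v$ is not $m$-schedulable.
\end{theorem}

\begin{proof}
Indices $i$ with equal $q_i$ are treated as separate groups of entries. Suppose $v$ has an $m$-schedule.
Let $T_i\subset\mathbb Z$ be the set of times at which one of the $\mu_i$ symbols of group~$i$ occurs
(so $T_i=\emptyset$ if $\mu_i=0$). Each time belongs to exactly one of $T_1,\dots,T_K$. Put $\ell=mg$.
Every window of $mgq_i=q_i\ell$ times contains each of the $\mu_i$ symbols of group $i$ at least $m$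
times, so the surplus
\[
f_i(x):=\big|T_i\cap[x,x+q_i\ell)\big|-m\mu_i\qquad(x\in\mathbb Z)
\]
is a nonnegative integer.

Let $P=\prod_j[q_j]=\sum_uc_uz^u$ and $Q_i=\sum_kc_{i,k}z^k$. All coefficients are nonnegative integers,
and $P=[q_i]Q_i$, $P(1)=A$, $Q_i(1)=A/q_i$. For any $t\in\mathbb Z$, Lemma~\ref{lem:weights} with $T=T_i$,
$q=q_i$, $R=Q_i$ gives
\[
\sum_uc_u\big|T_i\cap[t+u\ell,t+(u+1)\ell)\big|
=\sum_kc_{i,k}\big(m\mu_i+f_i(t+k\ell)\big)
=\frac A{q_i}\,m\mu_i+\sum_kc_{i,k}f_i(t+k\ell).
\]
Sum over $i$. The left side becomes $\sum_uc_u\ell=A\ell$, because each time lies in exactly one $T_i$.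
On the right, $\sum_iAm\mu_i/q_i=Amg\sum_i\mu_i/(gq_i)=A\ell\,d(v)=A\ell(1-\varepsilon)$. Hence
\begin{equation}\label{eq:surplus}
\sum_{i=1}^K\sum_kc_{i,k}\,f_i(t+k\ell)=A\ell\varepsilon=mgA\varepsilon=:H
\qquad\text{for every }t\in\mathbb Z.
\end{equation}
All terms are nonnegative and $H>0$, so some value $f_i(x)$ is nonzero, that is, $f_i(x)\ge1$. For this
$i$ choose $k$ with $c_{i,k}=C_i$ and apply \eqref{eq:surplus} with $t=x-k\ell$. The left side is at
least $C_if_i(x)\ge C_i>H$, a contradiction.
\end{proof}

\begin{remark}\label{rem:hyp}
The inequality must be strict and $\varepsilon$ must be positive. The vector $(2,3)$ with $m=g=1$ has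
$H=C_1=C_2=1$, and it is $1$-schedulable by alternating the two symbols; so is $(2,2)$, for which $g=1$,
$K=1$ and $q_1=2$ give $\varepsilon=0$ and $C_1=1$. Also, $gA\varepsilon=gA-\sum_i\mu_iA/q_i$ is a
positive integer, so $H=mgA\varepsilon\ge1$, whereas for $K\le2$ all $C_i$ are $1$. The theorem therefore
applies only with $K\ge3$.
\end{remark}

To apply the theorem one needs only the smallest of the numbers $C_i$.

\begin{lemma}\label{lem:mono}
If $q_i\le q_k$ then $C_i\ge C_k$. Hence $\min_iC_i$ is attained at the largest $q_i$.
\end{lemma}

\begin{proof}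
For $i\ne k$ let $R=\prod_{j\ne i,k}[q_j]$, so that $Q_i=[q_k]R$ and $Q_k=[q_i]R$. A coefficient of
$[b]R$ is a sum of $b$ consecutive coefficients of $R$, which are nonnegative. So the largest
coefficient of $[b]R$ is nondecreasing in $b$.
\end{proof}

\section{The counterexample}\label{sec:counter}

How should the $q_i$ be chosen? The best one can hope for is $gA\varepsilon=1$, because $gA\varepsilon$ is a
positive integer (Remark~\ref{rem:hyp}). Then $H=m$, and the theorem excludes every $m<C:=\min_iC_i$. To
violate \eqref{eq:conj} we also need $(m+1)(m+2)\ge1/\varepsilon=gA$; the largest excluded value,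
$m=C-1$, satisfies this if $C(C+1)\ge gA$. Heuristically, if $K$ and $g$ are fixed and all $q_i$ are of
size about $q$, then $A$ is about $q^K$. The coefficients of $\prod_{j\ne i}[q_j]$ add up to about
$q^{K-1}$ and are spread over about $Kq$ exponents, so $C$ should be about $q^{K-2}$. We thus want
$2(K-2)>K$, that is, $K\ge5$. (In Example~\ref{ex:3455} we had $K=3$.)

To get $gA\varepsilon=1$ we must solve $\sum_i\mu_iA/q_i=gA-1$. A prime dividing two of the $q_i$ would
divide $A$ and every $A/q_i$, so the $q_i$ have to be pairwise coprime. Conversely, for pairwise coprime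
$q_i$ the Chinese remainder theorem produces a solution for some $g$, and with any prescribed numerator
$s$ in place of $1$, which we shall need in Section~\ref{sec:large}.

\begin{lemma}\label{lem:crt}
Let $q_1,\dots,q_K$ be pairwise coprime positive integers, $A=q_1\cdots q_K$, and let $s$ be an integer
with $1\le s<A$. There are integers $0\le\mu_i<q_i$ and $1\le r\le K$ with
\[
\sum_{i=1}^K\frac{\mu_i}{q_i}=r-\frac sA .
\]
\end{lemma}

\begin{proof}
Since $A/q_i$ is invertible modulo $q_i$, we can choose $\mu_i\in\{0,\dots,q_i-1\}$ with
$\mu_i(A/q_i)\equiv-s\pmod{q_i}$. As $q_i$ divides $A/q_j$ for $j\ne i$, the sum $\sum_j\mu_jA/q_j$ is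
congruent to $-s$ modulo each $q_i$, hence modulo $A$. So it equals $rA-s$ with $r\in\mathbb Z$. From
$0\le\sum_i\mu_i/q_i<K$ and $0<s/A<1$ we get $0<r<K+1$.
\end{proof}

The five pairwise coprime numbers $7,8,9,11,13$ with $s=1$ give $\mu=(1,7,5,3,2)$: indeed
$A/q_i\equiv6,1,7,7,6$ modulo $7,8,9,11,13$ respectively. The sum turns out to be $2-\frac1A$, so the
entries must be multiplied by $g=2$. This is $v^*$.

\begin{proof}[Proof of Theorem~\ref{thm:counter}]
Take $g=2$, $(q_i)=(7,8,9,11,13)$ and $(\mu_i)=(1,7,5,3,2)$, so that $A=72072$ and $gA=144144$. Over the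
common denominator $144144$,
\begin{align*}
d(v^*)&=\frac{1\cdot10296+7\cdot9009+5\cdot8008+3\cdot6552+2\cdot5544}{144144}\\
&=\frac{10296+63063+40040+19656+11088}{144144}=\frac{144143}{144144}.
\end{align*}
So $\varepsilon=1/144144$ and $mgA\varepsilon=m$.

By Lemma~\ref{lem:mono}, $\min_iC_i$ is the largest coefficient of $[7][8][9][11]$. We write this
product as $\big([7][11]\big)\big([8][9]\big)$. The coefficient sequences of the two factors are
\begin{align*}
[7][11]:&\quad (T_k)_{k=0}^{16}=(1,2,3,4,5,6,7,7,7,7,7,6,5,4,3,2,1),\\
[8][9]:&\quad (W_k)_{k=0}^{15}=(1,2,3,4,5,6,7,8,8,7,6,5,4,3,2,1).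
\end{align*}
Since $W_{15-k}=W_k$, the coefficient of $z^{15}$ in the product is
\begin{align*}
\sum_{k=0}^{15}T_kW_{15-k}=\sum_{k=0}^{15}T_kW_k
&=1+4+9+16+25+36+49+56\\
&\quad+56+49+42+30+20+12+6+2=413.
\end{align*}
Hence $\min_iC_i\ge413$, and by Theorem~\ref{thm:obstruction} $v^*$ is not $m$-schedulable for any
$m\le412$.

For $m\ge379$ we have $(m+1)(m+2)\ge380\cdot381=144780>144144$, so
$d(v^*)=1-\frac1{144144}\le1-\frac1{(m+1)(m+2)}$. Thus \eqref{eq:conj} fails for $379\le m\le412$.
\end{proof}

\section{All large $m$, and the lower bound for $1-\beta_m$}\label{sec:large}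

The vector $v^*$ violates \eqref{eq:conj} only for an interval of values of $m$. To cover all large $m$,
and to get a good bound on $\beta_m$, we let the $q_i$ run through the first $K$ primes and adjust the
numerator $s$ to $m$: the total weighted surplus $H=ms$ should stay just below the largest coefficient.

Let $K\ge2$, let $p_1<\dots<p_K$ be the first $K$ primes, let $A_K=p_1\cdots p_K$, and let $M_K$ be the
largest coefficient of $\prod_{j<K}[p_j](z)$.

\begin{lemma}\label{lem:family}
Let $m\ge1$ and $s$ be integers with $1\le s<A_K$ and $ms<M_K$. Then there is a vector $v\in V$ with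
$d(v)=1-\frac s{KA_K}$ that is not $m$-schedulable.
\end{lemma}

\begin{proof}
Lemma~\ref{lem:crt} gives $0\le\mu_i<p_i$ and $1\le r\le K$ with $\sum_i\mu_i/p_i=r-s/A_K$. We do not
control $r$, so we divide by $K$, which brings the sum below $1$, and then fill up. Let $v$
consist of $\mu_i$ entries $Kp_i$ for $i=1,\dots,K$, and of $h=K-r\ge0$ entries equal to $K$. All
entries are at least $2$, and
\[
d(v)=\frac1K\Big(\sum_{i=1}^K\frac{\mu_i}{p_i}+h\Big)
=\frac1K\Big(r-\frac s{A_K}+K-r\Big)=1-\frac s{KA_K}>0 .
\]
In particular $v$ is not empty. Apply Theorem~\ref{thm:obstruction} with $g=K$ and with the $K+1$ numbers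
$1,p_1,\dots,p_K$ in place of $q_1,\dots,q_K$; the entries equal to $K$ form the group of the number $1$.
The product of these numbers is $A_K$, so $mgA\varepsilon=mKA_K\cdot\frac s{KA_K}=ms$. By
Lemma~\ref{lem:mono} the smallest of the numbers $C_i$ is the one that belongs to $p_K$, and since
$[1]=1$ it equals $M_K$. As $ms<M_K$, the vector is not $m$-schedulable.
\end{proof}

With $s\approx M_K/m$ this gives $1-d(v)\approx\frac1m\cdot\frac{M_K}{KA_K}$. So everything depends on how
large $M_K$ is compared with $A_K$. The polynomial $\prod_{j<K}[p_j]$ describes a sum of independent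
uniform variables, which is concentrated near its mean.

\begin{lemma}\label{lem:MK}
For $K\ge2$ we have $M_K\ge Y_K$, where $\displaystyle Y_K:=\frac{A_K}{2\sqrt K\,p_K^2}$.
\end{lemma}

\begin{proof}
Let $R=\prod_{j<K}[p_j]$; then $R(1)=A_K/p_K$, and $R(z)/R(1)$ is the probability generating function
of a sum $X$ of independent variables, the $j$-th one uniform on $\{0,\dots,p_j-1\}$ for $j<K$. A
uniform variable on $\{0,\dots,p-1\}$ has variance $(p^2-1)/12$, so $X$ has variance
\[
\sigma^2=\sum_{j<K}\frac{p_j^2-1}{12}<\frac{Kp_K^2}{12},\qquad\sigma>0.
\]
By Chebyshev's inequality $\Pr(|X-EX|\ge a)\le\sigma^2/a^2$ with $a=\sqrt3\,\sigma$, we have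
$\Pr(|X-EX|<\sqrt3\,\sigma)\ge\frac23$. Put $x=\sqrt K\,p_K$. The interval in question has length
$2\sqrt3\,\sigma<x$ and so contains fewer than $x+1$ integers. Hence some value of $X$ has probability at
least $\frac{2/3}{x+1}$, and this is at least $\frac1{2x}$ because $x\ge3$. Multiplying by
$R(1)=A_K/p_K$ gives the claim.
\end{proof}

\begin{proposition}\label{prop:range}
Let $K\ge2$ and let $m$ be a positive integer with $m<Y_K$. There is $v\in V$ that is not
$m$-schedulable, with
\begin{equation}\label{eq:gap}
1-d(v)\ge\frac1{4mK^{3/2}p_K^2}.
\end{equation}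
In particular $1-\beta_m\ge\frac1{4mK^{3/2}p_K^2}$. If moreover $m\ge X_K:=4K^{3/2}p_K^2$, then
\eqref{eq:conj} is false for this $m$.
\end{proposition}

\begin{proof}
Put $y=M_K/m$, so $y>1$ by Lemma~\ref{lem:MK}, and let $s=\lceil y\rceil-1$. Then $s\ge1$ and $s<y$, that is,
$ms<M_K$; also $s<M_K\le A_K/p_K<A_K$. So Lemma~\ref{lem:family} applies. We have $s\ge y/2$: for $y\ge2$
because $s\ge y-1\ge y/2$, and for $1<y<2$ because $s=1$. Therefore
\[
1-d(v)=\frac s{KA_K}\ge\frac{M_K}{2mKA_K}\ge\frac{Y_K}{2mKA_K}=\frac1{4mK^{3/2}p_K^2}.
\]
A density $m$-guarantee $b$ must satisfy $b<d(v)$, whence $\beta_m\le d(v)$. If $m\ge X_K$, then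
$1-d(v)\ge\frac1{mX_K}\ge\frac1{m^2}>\frac1{(m+1)(m+2)}$, so $v$ violates \eqref{eq:conj}.
\end{proof}

\begin{proof}[Proof that \eqref{eq:conj} is false for every $m\ge106380$]
We show that consecutive intervals $[X_K,Y_K)$ overlap for $K\ge10$. First,
\begin{equation}\label{eq:primorial}
A_K\ge32(K+1)^2p_K^4\qquad(K\ge10).
\end{equation}
For $K=10$ we have $p_{10}=29$, $A_{10}=6469693230$, and
$32\cdot11^2\cdot29^4=3872\cdot707281<2.74\cdot10^9$. When $K\ge10$ is replaced by $K+1$, the left side
grows by the factor $p_{K+1}\ge31$, while by Bertrand's postulate, in the form $p_{K+1}<2p_K$, the right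
side grows by a factor of at most $(12/11)^2\cdot16<20$. So \eqref{eq:primorial} follows by induction.
Using Bertrand's postulate again, and then \eqref{eq:primorial},
\[
X_{K+1}=4(K+1)^{3/2}p_{K+1}^2<16(K+1)^{3/2}p_K^2\le\frac{16(K+1)^2p_K^2}{\sqrt K}
\le\frac{A_K}{2\sqrt K\,p_K^2}=Y_K\qquad(K\ge10).
\]
Since $X_K$ increases to infinity, for every $m\ge X_{10}$ there is a largest $K\ge10$ with
$X_K\le m$, and then $m<X_{K+1}<Y_K$. By Proposition~\ref{prop:range}, \eqref{eq:conj} is
false for every integer $m\ge X_{10}$. Finally
$X_{10}=4\cdot10\sqrt{10}\cdot841=33640\sqrt{10}<33640\cdot3.1623<106380$.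
\end{proof}

\begin{proof}[Proof of the lower bound for $1-\beta_m$ in Theorem~\ref{thm:large}]
To make \eqref{eq:gap} strong we take $K$ as small as the condition $m<Y_K$ permits. Let $K=K(m)$ be
the least $K\ge2$ with $Y_K>m$; it exists because $Y_K\to\infty$ by \eqref{eq:primorial}, and
$K(m)\to\infty$ as $m\to\infty$ because each $Y_K$ is finite. For large $m$, minimality gives
$Y_{K-1}\le m$, that is, $A_{K-1}\le2m\sqrt{K-1}\,p_{K-1}^2$. Since $K-1\le p_{K-1}$, it follows that
\[
\log A_{K-1}\le\log m+O(\log p_{K-1}).
\]
We use the prime number theorem in the forms $\theta(x):=\sum_{p\le x}\log p\sim x$,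
$\pi(x)\sim x/\log x$ and $p_K\sim p_{K-1}$, where $p$ runs over primes and $\pi(x)$ is the number of
primes up to $x$. As $\log A_{K-1}=\theta(p_{K-1})\sim p_{K-1}$, the displayed inequality gives
$p_{K-1}\le(1+o(1))\log m$, hence $p_K\le(1+o(1))\log m$. Consequently
\[
K=\pi(p_K)\le(1+o(1))\frac{\log m}{\log\log m},
\qquad
K^{3/2}p_K^2\le(1+o(1))\frac{(\log m)^{7/2}}{(\log\log m)^{3/2}} .
\]
Inserting this in $1-\beta_m\ge1/(4mK^{3/2}p_K^2)$ proves the lower bound.
\end{proof}

\section{The density $m/(m+1)$ suffices}\label{sec:guarantee}

It remains to show that $\frac m{m+1}$ is a density $m$-guarantee. The idea is to use the spare density to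
schedule symbol $i$ a little too often, about once in each interval of length
$w_i=\frac{mv_i}{m+1}<v_i$. The places cannot be prescribed exactly, but a matching argument puts the
$j$-th occurrence inside the $j$-th interval, up to rounding to integers. The uncertainty costs at most
one interval, and $m+1$ intervals have total length exactly $mv_i$.

We use Hall's theorem for infinite families of finite sets (M. Hall Jr., 1948) \cite{hall}: \emph{if each job has a
finite set of admissible slots, and every finite set of jobs has in total at least as many admissible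
slots as jobs, then all jobs can be assigned distinct admissible slots.} For countably many jobs, the case
needed here, it follows from the finite theorem. Enumerate the jobs, match the first $N$ of them for each
$N$, and pass successively to nested infinite sets of $N$ on which the slot of the first job, the second
job, and so on, is constant; this is possible because each job has finitely many admissible slots. Assign
these constant slots. They are distinct, because any two jobs receive their slots together in one of the
finite matchings.

\begin{proposition}\label{prop:guarantee}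
For every $m\ge1$, every $v\in V$ with $d(v)\le\frac m{m+1}$ is $m$-schedulable. Hence
$1-\beta_m\le\frac1{m+1}$.
\end{proposition}

\begin{proof}
Put $w_i=\frac{mv_i}{m+1}$ and $x_i=1/w_i$, so that $\sum_ix_i=\frac{m+1}m\,d(v)\le1$; this is where the
hypothesis is used.

\emph{The matching.} The jobs are the pairs $(i,j)$ with $i\in[n]$ and $j\in\mathbb Z$, and the slots
are the integers. A slot $t$ is admissible for $(i,j)$ if $[t,t+1)$ meets $[(j-1)w_i,jw_i)$. This means
$t+1>(j-1)w_i$ and $t<jw_i$, that is,
\[
\lfloor(j-1)w_i\rfloor\le t\le\lceil jw_i\rceil-1 .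
\]
Each job has finitely many admissible slots. Give the pair consisting of the job $(i,j)$ and the slot
$t$ the weight
\[
x_i\cdot\mathrm{length}\big([t,t+1)\cap[(j-1)w_i,jw_i)\big),
\]
which is zero unless $t$ is admissible for $(i,j)$. Each job has total weight $x_iw_i=1$. For fixed $i$
the intervals $[(j-1)w_i,jw_i)$ partition the line, so each slot has total weight
$\sum_ix_i\le1$. For a finite set of jobs, the number of jobs is the total weight of the pairs they form
with their admissible slots, which is at most the number of these slots. So Hall's theorem assigns distinct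
admissible slots to all jobs. Place symbol $i$ in the slot of each job $(i,j)$, and fill unused slots
arbitrarily.

\emph{The gaps.} Fix $i$ and let $p_j$ be the slot of $(i,j)$. Then
$p_j\le\lceil jw_i\rceil-1\le\lfloor jw_i\rfloor\le p_{j+1}$, and the slots are distinct, so
$p_j<p_{j+1}$. Put $y=(j-1)w_i$. Then $(j+m)w_i=y+(m+1)w_i=y+mv_i$, and since $mv_i$ is an integer,
\[
p_{j+m}-p_j\le\lceil y+mv_i\rceil-1-\lfloor y\rfloor
=mv_i+\lceil y\rceil-\lfloor y\rfloor-1\le mv_i .
\]

\emph{The windows.} Consider a window $[a,a+mv_i)$ with $a\in\mathbb Z$, and let $j$ be the largest index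
with $p_j<a$; it exists because $(p_j)$ is a strictly increasing doubly-infinite sequence of integers. Then
\[
a\le p_{j+1}<\dots<p_{j+m}\le p_j+mv_i<a+mv_i ,
\]
so the window contains at least $m$ symbols $i$. Extra symbols in unused slots do no harm. Hence $v$ is
$m$-schedulable.
\end{proof}

\begin{proof}[Conclusion of the proof of Theorem~\ref{thm:large}]
The failure of \eqref{eq:conj} for $m\ge106380$ and the lower bound for $1-\beta_m$ were proved in
Section~\ref{sec:large}, and the upper bound is Proposition~\ref{prop:guarantee}. The two bounds give
$1-\beta_m=m^{-1+o(1)}$, and the lower bound gives $(m+1)(m+2)(1-\beta_m)\to\infty$.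
\end{proof}

\begin{thebibliography}{9}
\bibitem{hall} M. Hall Jr., 1948 (Hall's theorem for infinite families of finite sets).
\bibitem{pinwheel} ``Pinwheel Scheduling: Achievable Densities'',
\url{https://dept.math.lsa.umich.edu/~lagarias/doc/pinwheel.pdf}.
\end{thebibliography}

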